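
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{The independence number of the graphs of H\"aggkvist and Hell}


\begin{abstract}
For $r\ge 2$ the H\"aggkvist--Hell graph $HH_r(n)$ has as vertices the pairs $(a,A)$ with
$A\subseteq[n]$, $|A|=r$, $a\in[n]\setminus A$; two vertices $(a,A)$ and $(b,B)$ are adjacent when
$a\in B$, $b\in A$ and $A\cap B=\emptyset$. We prove that its independence number is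
$r\binom{n-1}{r}$ for $2r\le n\le r^2+1$ and
$\binom{n}{r+1}+\frac{r-1}{r+1}\binom{r^2}{r}$ for $n\ge r^2+1$. For $r\ge 3$ we also determine all
maximum independent sets, for every $n\ge 2r$. The proof uses Katona's cyclic permutations for
$n\le 3r-1$, and for larger $n$ a shifting argument together with an inequality for the sum of the
densities of two cross-intersecting families.
\end{abstract}

\section{Introduction}

\subsection{The graph and two ways to be independent}

Let $r\ge 2$ and $n\ge1$ be integers and $[n]=\{1,\dots,n\}$. The vertices of the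
\emph{H\"aggkvist--Hell graph} $HH_r(n)$ are the pairs $(a,A)$ with $A\subseteq[n]$, $|A|=r$ and
$a\in[n]\setminus A$. We call $a$ the \emph{head} and $A$ the \emph{tail} of $(a,A)$. Vertices
$(a,A)$ and $(b,B)$ are adjacent if
\[
a\in B,\qquad b\in A,\qquad A\cap B=\emptyset :
\]
the tails are disjoint and each head lies in the tail of the other vertex. The number of vertices is
\[
|V(HH_r(n))|=(r+1)\binom{n}{r+1}=n\binom{n-1}{r}.
\]
For $n<2r$ there are no two disjoint tails and hence no edges. We ask for the independence number
$\alpha(n)=\alpha(HH_r(n))$ when $n\ge2r$.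

An independent set can be built in two opposite ways.

\emph{Use only the tails.} The map $(a,A)\mapsto A$ is a homomorphism from $HH_r(n)$ to the Kneser
graph $K_{n:r}$, whose vertices are the $r$-subsets of $[n]$ and whose edges join disjoint subsets.
So the inverse image of an independent set of $K_{n:r}$ is independent. By the Erd\H{o}s--Ko--Rado
theorem $\alpha(K_{n:r})=\binom{n-1}{r-1}$ for $n\ge2r$, attained by the sets containing a fixed
point $c$; the inverse image of this family is the \emph{star}
\[
\Sigma_c=\{(a,A): c\in A\},\qquad |\Sigma_c|=(n-r)\binom{n-1}{r-1}=r\binom{n-1}{r}.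
\]

\emph{Use the heads.} Take all $(a,A)$ with $a>\max A$. If two of them, $(a,A)$ and $(b,B)$, were
adjacent, then $a\in B$ would give $b>a$ and $b\in A$ would give $a>b$. So this set is independent,
and it has one vertex for each $(r+1)$-subset of $[n]$, that is, $\binom{n}{r+1}$ vertices.

The first set contains a fraction $r/n$ of all vertices, the second a fraction $1/(r+1)$. One
therefore expects the star to be best for small $n$ and something close to the second set for large
$n$. To see where the change occurs, add the points one at a time. Passing from $[n-1]$ to $[n]$,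
the star gains
\[
r\binom{n-1}{r}-r\binom{n-2}{r}=r\binom{n-2}{r-1}
\]
vertices. Alternatively, one can take any independent set of $HH_r(n-1)$ and add all vertices
$(n,A)$ with $A\subseteq[n-1]$; no old vertex has $n$ in its tail, so the result is independent,
and the gain is
\[
\binom{n-1}{r}=\frac{n-1}{r}\binom{n-2}{r-1}.
\]
The first gain is larger for $n-1<r^2$, the two are equal for $n=r^2+1$, and from then on the second
is larger. So the natural guess is: a star up to $n=r^2+1$, and after that a star on the first
$r^2$ or $r^2+1$ points with the remaining points added on top.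

\subsection{Results}

The formulas suggested by this guess, including the dividing line at $n=r^2+1$, are proposed in
\cite{Thesis}. We prove them.

\begin{theorem}\label{thm:main}
For all $r\ge2$,
\[
\alpha(HH_r(n))=
\begin{cases}
\displaystyle r\binom{n-1}{r}, & 2r\le n\le r^2+1,\\[3mm]
\displaystyle \binom{n}{r+1}+\frac{r-1}{r+1}\binom{r^2}{r}, & n\ge r^2+1 .
\end{cases}
\]
\end{theorem}

In the second range the value is $\frac1{r+1}|V(HH_r(n))|+\frac{r-1}{r+1}\binom{r^2}{r}$; the two
formulas agree at $n=r^2+1$ (Lemma~\ref{lem:J}). Theorem~\ref{thm:main} is in substance a theorem of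
Frankl and Kupavskii on $\{0,\pm1\}$-vectors \cite{FK}. The proof given here does not rely on it, and
is self-contained apart from the Kruskal--Katona theorem and Katona's intersecting shadow theorem.

For $r\ge3$ the method also gives all maximum independent sets. The families $\mathcal J_m$, defined
in Section~\ref{sec:J}, consist of a star on some $m$-set $M\subseteq[n]$ with the other points added
on top one after another; in particular $\mathcal J_n$ is the set of stars $\Sigma_c$.

\begin{theorem}\label{thm:unique}
Let $r\ge3$. The maximum independent sets of $HH_r(n)$ are exactly the following.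
\begin{itemize}
\item[(a)] For $n=2r$: the inverse images of the maximum independent sets of $K_{2r:r}$. (This is
also true for $r=2$.)
\item[(b)] For $2r<n\le r^2$: the $n$ stars $\Sigma_c$.
\item[(c)] For $n\ge r^2+1$: the members of $\mathcal J_{r^2}\cup\mathcal J_{r^2+1}$.
\end{itemize}
\end{theorem}

At $n=r^2+1$ the class $\mathcal J_{r^2+1}$ consists of the stars, and $\mathcal J_{r^2}$ of further
maximum sets with one point on top: both types coexist at the dividing line. Part (c) is false for
$r=2$; see Remark~\ref{rem:r2}.

\subsection{Plan}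

Section~\ref{sec:cyclic} proves Theorem~\ref{thm:main} for $2r\le n\le3r-1$ by averaging over cyclic
orders. For $n\ge3r$ we argue by induction on $n$: if $I$ is a maximum independent set and $I(n)$ is
the set of its vertices that involve the point $n$, then $I\setminus I(n)$ is an independent set of
$HH_r(n-1)$, so $|I\setminus I(n)|\le\alpha(n-1)$, and we must show that $|I(n)|$ is at most the
larger of the two gains computed above. Shifting (Section~\ref{sec:shift}) gives $I$ enough structure
for this. Section~\ref{sec:link} describes $I(n)$ by families of sets, and settles $r=2$ by hand;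
there each point has to choose between the two ways of growing. For general $r$ this choice becomes
an inequality between two densities, proved in Section~\ref{sec:trade}; Section~\ref{sec:proof1}
completes the proof of Theorem~\ref{thm:main}.
Sections~\ref{sec:uniqsmall}--\ref{sec:undo} prove Theorem~\ref{thm:unique}.

For a set $A$ and a point $x$ we write $A\cup x$ and $A\setminus x$ for $A\cup\{x\}$ and
$A\setminus\{x\}$, and $\binom{X}{k}$ for the family of $k$-subsets of a set $X$. Also
$[2,N]=\{2,\dots,N\}$.

\section{The extremal sets}\label{sec:J}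

\begin{definition}
Let $M\subseteq[n]$, $|M|=m$, $c\in M$, and let $t_1,\dots,t_s$ be an ordering of $[n]\setminus M$.
We call the $t_i$ \emph{tops} and put $\mathrm{below}(t_i)=M\cup\{t_1,\dots,t_{i-1}\}$. Define
\[
J=\{(a,A):A\cup a\subseteq M,\ c\in A\}\ \cup\ \bigcup_{i=1}^{s}\{(t_i,A):A\subseteq\mathrm{below}(t_i)\}.
\]
Let $\mathcal J_m$ be the set of all $J$ obtained in this way with $|M|=m$. The vertices in the first
part are called \emph{base} vertices. A top $t$ is \emph{above} $b$ if $b\in\mathrm{below}(t)$.
\end{definition}

For $M=[n]$ there are no tops and $J=\Sigma_c$. By construction: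
\begin{equation}\label{eq:above}
\text{if a top $t$ is above $b$, then no vertex of $J$ with head $b$ has $t$ in its tail.}
\end{equation}
Indeed, the tail of such a vertex lies in $M$ if $b\in M$, and in
$\mathrm{below}(b)\subseteq\mathrm{below}(t)$ if $b$ is a top.

Put
\[
\beta(n)=\binom{n}{r+1}+\frac{r-1}{r+1}\binom{r^2}{r}.
\]

\begin{lemma}\label{lem:J}
Every $J\in\mathcal J_m$ is independent, and
\[
|J|=\binom{n}{r+1}+\binom{m-1}{r}\Bigl(r-\frac{m}{r+1}\Bigr).
\]
For $m=r^2\le n$ and for $m=r^2+1\le n$ this equals $\beta(n)$. In particular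
$r\binom{r^2}{r}=\beta(r^2+1)$.
\end{lemma}

\begin{proof}
Two base vertices have the point $c$ in both tails. Two vertices with the same head $a$ are not
adjacent, since $a$ is not in their tails. If the heads differ and at least one is a top, then one of
the heads is a top $t$ above the other head $b$; by \eqref{eq:above} the vertex with head $b$ does
not have $t$ in its tail, so the two are not adjacent.

There are $(m-r)\binom{m-1}{r-1}=r\binom{m-1}{r}$ base vertices, and
$\sum_{i=1}^{s}\binom{m+i-1}{r}=\binom n{r+1}-\binom m{r+1}$ vertices with a top as head. As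
$\binom{m}{r+1}=\frac{m}{r+1}\binom{m-1}{r}$, the formula for $|J|$ follows. For $m=r^2+1$ its second
term is $\frac{r-1}{r+1}\binom{r^2}{r}$. For $m=r^2$ it is $\frac{r}{r+1}\binom{r^2-1}{r}$, which is
the same because $\binom{r^2}{r}=\frac{r^2}{r^2-r}\binom{r^2-1}{r}=\frac{r}{r-1}\binom{r^2-1}{r}$.
With $n=m=r^2+1$ the set $J$ is a star and has $r\binom{r^2}{r}$ vertices.
\end{proof}

So $\Sigma_1$ and the members of $\mathcal J_{r^2}$ give the lower bounds in Theorem~\ref{thm:main}.

\begin{remark}\label{rem:r2}
For $r=2$ and $n\ge5$ there are further maximum sets. Take all three vertices of $HH_2(3)$ on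
$M=[3]$, together with all $(t,A)$ with $t\ge4$ and $A\subseteq[t-1]$. This set is independent:
$HH_2(3)$ has no edges, and a top is never in the tail of a vertex whose head is a smaller point, so
the argument of Lemma~\ref{lem:J} applies to the pairs of vertices involving a top. Its size is
$3+\binom n3-\binom33=\binom n3+2=\beta(n)$. Every point of $[n]$ is the head of one of its vertices,
whereas in a member of $\mathcal J_m$ the point $c$ is never a head. So
Theorem~\ref{thm:unique}(c) fails for $r=2$.
\end{remark}

\section{Cyclic orders: the range $2r\le n\le 3r-1$}\label{sec:cyclic}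

In Katona's proof of the Erd\H{o}s--Ko--Rado theorem one places the points on a circle and looks at
the $n$ arcs of length $r$. Here each arc must also be given a head, in such a way that disjoint arcs
give \emph{adjacent} vertices. For this the head must lie in every arc disjoint from the given one.
Such points exist exactly when $n\le3r-1$.

Let $2r\le n\le3r-1$. Let $\sigma:\mathbb Z_n\to[n]$ be a bijection and put
\[
T=\{n-r,\,n-r+1,\dots,2r-1\},\qquad A_i=\sigma(\{i,\dots,i+r-1\}),\qquad a_{i,t}=\sigma(i+t)
\]
for $i\in\mathbb Z_n$ and $t\in T$. The set $T$ has $3r-n\ge1$ elements. Since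
$r\le n-r\le t\le2r-1\le n-1$, we have $a_{i,t}\notin A_i$, so $(a_{i,t},A_i)$ is a vertex.

\begin{lemma}\label{lem:arcs}
If $A_i\cap A_{i'}=\emptyset$, then $(a_{i,t},A_i)$ and $(a_{i',t'},A_{i'})$ are adjacent for all
$t,t'\in T$.
\end{lemma}

\begin{proof}
Write $i'=i+d$ with $0\le d<n$. The arcs are disjoint exactly when $r\le d\le n-r$. Then
$d\le n-r\le t\le2r-1\le d+r-1$, so position $i+t$ lies in the arc starting at $i+d$, that is,
$a_{i,t}\in A_{i'}$. Interchanging the two arcs replaces $d$ by $n-d$, which lies in the same range,
so $a_{i',t'}\in A_i$ as well.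
\end{proof}

\begin{lemma}[Katona]\label{lem:katona}
Let $n\ge2r$ and let $L\subseteq\mathbb Z_n$ be a set of starting points of pairwise intersecting
arcs of length $r$. Then $|L|\le r$. If $n>2r$ and $|L|=r$, then $L$ consists of $r$ consecutive
residues.
\end{lemma}

\begin{proof}
We may assume that $L\ne\emptyset$ and, after a rotation, that $0\in L$. The other members of $L$ lie
in $\{\pm1,\dots,\pm(r-1)\}$, which splits into the $r-1$ pairs $\{s,s-r\}$ with $1\le s\le r-1$. Two
arcs whose starts differ by $r\le n-r$ are disjoint, so $L$ contains at most one element of each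
pair, and $|L|\le r$.

Let $|L|=r$ and $n>2r$; then $L$ contains exactly one element of each pair. If $s\in L$ with
$2\le s\le r-1$, then $s-1\in L$: otherwise $s-1-r\in L$, but $s$ and $s-1-r$ differ by $r+1\le n-r$,
so their arcs are disjoint. Hence the positive members of $L$ are $1,\dots,s_0$ for some
$0\le s_0\le r-1$, the negative ones are $s_0+1-r,\dots,-1$, and $L=\{s_0+1-r,\dots,s_0\}$.
\end{proof}

\begin{proposition}\label{prop:small}
If $2r\le n\le3r-1$, then $\alpha(n)=r\binom{n-1}{r}$.
\end{proposition}

\begin{proof}
Let $I$ be independent and $\tau:\mathbb Z_n\to T$ any map. By Lemma~\ref{lem:arcs} the arcs $A_i$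
with $(a_{i,\tau(i)},A_i)\in I$ pairwise intersect, so by Lemma~\ref{lem:katona}
\begin{equation}\label{eq:cyc}
\bigl|\{i\in\mathbb Z_n:(a_{i,\tau(i)},A_i)\in I\}\bigr|\le r .
\end{equation}
Choose $\sigma$ uniformly at random. For each $i$ the vertex $(a_{i,\tau(i)},A_i)$ is then uniformly
distributed on the vertex set $V$, because the permutations of $[n]$ act transitively on $V$. Taking
expectations in \eqref{eq:cyc} gives $n|I|/|V|\le r$, and $|V|=n\binom{n-1}{r}$ yields
$|I|\le r\binom{n-1}{r}$. The star attains this.
\end{proof}

Since $(r^2+1)-(3r-1)=(r-1)(r-2)\ge0$, this range lies within the first range of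
Theorem~\ref{thm:main}.

\section{Shifting}\label{sec:shift}

To see that shifting preserves independence, it helps to express adjacency by an inner product.
Identify the vertex $(a,A)$ with the vector $v\in\{0,1,-1\}^n$ given by $v_a=1$, $v_x=-1$ for
$x\in A$, and $v_x=0$ otherwise. For vertices $v=(a,A)$ and $w=(b,B)$,
\[
\langle v,w\rangle=|A\cap B|+[a=b]-[a\in B]-[b\in A]\ \ge\ -2,
\]
where $[\cdot]$ is $1$ if the statement in the brackets holds and $0$ otherwise. Equality holds if
and only if $v$ and $w$ are adjacent (when $a\in B$, automatically $a\ne b$). So adjacency means that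
the inner product takes its smallest possible value.

Fix $i<j$. For a vertex $v$ let $\overline v$ be obtained by exchanging coordinates $i$ and $j$; the
map $v\mapsto\overline v$ is an automorphism preserving inner products. For a set $I$ of vertices,
$S_{ij}(I)$ is obtained from $I$ by replacing each $v\in I$ such that $v_i>v_j$ and
$\overline v\notin I$ by $\overline v$. Clearly $|S_{ij}(I)|=|I|$. In words: heads move toward larger
points, tails toward smaller ones.

\begin{lemma}
If $I$ is independent, then so is $S_{ij}(I)$.
\end{lemma}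

\begin{proof}
Suppose $u',w\in S_{ij}(I)$ and $\langle u',w\rangle=-2$. They are not both in $I$. If both are new,
the vertices of $I$ that they replaced also have product $-2$, which is impossible. So we may assume
that $u'=\overline u$ is new, with $u\in I$ and $u_i>u_j$, and that $w\in I$ was kept. If $w_i>w_j$,
then $w$ was kept because $\overline w\in I$, and
$\langle u,\overline w\rangle=\langle\overline u,w\rangle=-2$, a contradiction. If $w_i\le w_j$, then
\[
\langle u,w\rangle=\langle\overline u,w\rangle+(u_i-u_j)(w_i-w_j)\le-2,
\]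
so $\langle u,w\rangle=-2$ with $u,w\in I$, again a contradiction.
\end{proof}

A set $I$ is \emph{$S_{ij}$-stable} if $v\in I$ and $v_i>v_j$ imply $\overline v\in I$, that is, if
$S_{ij}(I)=I$. It is \emph{shifted} if it is $S_{ij}$-stable for all $i<j$. Replacing $v$ by
$\overline v$ when $v_i>v_j$ changes $\sum_x xv_x$ by $(j-i)(v_i-v_j)>0$. So a shift that changes $I$
increases the integer $\sum_{v\in I}\sum_x xv_x$, and from every independent set a finite sequence of
shifts leads to a shifted independent set of the same size.

\section{The vertices involving the last point}\label{sec:link}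

Let $n\ge2r$, let $I$ be a shifted independent set of $HH_r(n)$, and let
\[
I(n)=\{(a,A)\in I: n\in A\cup a\}.
\]
Put $N=n-1$ and $k=r-1$.

\subsection{The families $F$, $F_b$, $G_b$}

The point $n$ can be the head or a member of the tail. In the first case record the tail, in the
second the rest of the tail:
\[
F=\{A:(n,A)\in I\},\qquad G_b=\{B:|B|=k,\ (b,B\cup n)\in I\}\quad(b\in[N]).
\]
Thus $|I(n)|=|F|+\sum_{b\in[N]}|G_b|$. To compare the two kinds of vertices let
\[
F_b=\{C\subseteq[N]\setminus b: C\cup b\in F\}.
\]
Both $F_b$ and $G_b$ are families of $k$-subsets of $[N]\setminus b$. They satisfy: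
\begin{itemize}
\item[(i)] If $C\in F_b$ and $B\in G_b$, then $C\cap B\ne\emptyset$. Otherwise $(n,C\cup b)$ and
$(b,B\cup n)$ would be adjacent vertices of $I$.
\item[(ii)] $G_b\subseteq F_b$, so by (i) the family $G_b$ is intersecting. Indeed, the vector
$(b,B\cup n)$ has value $1$ at $b$ and $-1$ at $n>b$, so $S_{bn}$-stability gives
$(n,B\cup b)\in I$.
\item[(iii)] If $b\ge2$, $B\in G_b$, $1\notin B$ and $x\in B$, then $(B\setminus x)\cup1\in G_b$. The
vector $(b,B\cup n)$ has value $0$ at $1$ and $-1$ at $x$, so this is $S_{1x}$-stability.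
\end{itemize}

By (iii) the point $1$ plays a special role. For $b\ge2$ put
\[
P_b=\{C\in F_b:1\notin C\}.
\]
The sets $A\in F$ containing $1$ are counted by $F_1$; each $A\in F$ with $1\notin A$ gives a member
$A\setminus b$ of $P_b$ for each of its $r$ elements $b$. Hence
\begin{equation}\label{eq:link}
|I(n)|=|F_1|+|G_1|+\sum_{b=2}^{N}\Bigl(\frac1r|P_b|+|G_b|\Bigr).
\end{equation}

The term for $b=1$ is easy. We use the following fact, here and later.

\medskip
\noindent\textbf{(BR)} In a biregular bipartite graph with parts $X,Y$ and positive degrees, every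
$X'\subseteq X$ with neighborhood $N(X')$ satisfies $|N(X')|/|Y|\ge|X'|/|X|$. Equality holds only if
all neighbors of $N(X')$ lie in $X'$. (If the degrees are $d_X,d_Y$, count edges:
$d_X|X'|\le d_Y|N(X')|$ and $d_X|X|=d_Y|Y|$.)

\begin{lemma}\label{lem:b1}
$|F_1|+|G_1|\le\binom{n-2}{r-1}$.
\end{lemma}

\begin{proof}
By (i), the $k$-subsets of $[2,N]$ disjoint from some member of $G_1$ are not in $F_1$. The Kneser
graph on the $k$-subsets of the $n-2\ge2k$ points of $[2,N]$ is regular of positive degree, so by
(BR), applied to two copies of its vertex set, there are at least $|G_1|$ such sets.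
\end{proof}

\subsection{The case $r=2$ by hand}\label{sec:r2}

Let $r=2$, so $k=1$ and $F_b$, $G_b$ can be regarded as sets of points; $F$ is a graph on $[n-1]$ and
$F_b$ is the neighborhood of $b$ in it. By (i) every point of $F_b$ equals every point of $G_b$, and
$G_b\subseteq F_b$. So either $G_b=\emptyset$, or $F_b=G_b$ is a single point. If $b\ge2$, that point
is $1$: a point $x\ne1$ in $G_b$ would by (iii) bring $1$ into $G_b$ as well. Thus each $b\ge2$ has to
choose:
\[
\text{either}\quad G_b=\{1\},\ P_b=\emptyset,\qquad\text{or}\quad G_b=\emptyset,\ |P_b|\le n-3 .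
\]
Its contribution $\frac12|P_b|+|G_b|$ to \eqref{eq:link} is at most $\max\{1,\frac{n-3}2\}$. The first
choice is what happens in the star $\Sigma_1$, the second is what happens when $n$ is a top. For
$n\ge5$ the second is at least as good, and with Lemma~\ref{lem:b1}
\[
|I(n)|\le(n-2)+(n-2)\,\frac{n-3}2=\binom{n-1}2 .
\]
By Section~\ref{sec:shift} we may take $I$ to be a maximum independent set, and
$|I\setminus I(n)|\le\alpha(n-1)$; so $\alpha(n)\le\alpha(n-1)+\binom{n-1}2$ for $n\ge5$. The graph
$HH_2(4)$ consists of three disjoint 4-cycles, one for each partition of $[4]$ into two pairs, so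
$\alpha(4)=6$. Summing, $\alpha(n)\le6+\binom n3-\binom43=\binom n3+2=\beta(n)$ for $n\ge5$. With the
lower bounds of Section~\ref{sec:J} this is Theorem~\ref{thm:main} for $r=2$. At $n=5=r^2+1$ the two
choices tie.

For $r\ge3$ a point $b$ can mix the two choices: $P_b$ and $G_b$ may both be nonempty. If $P_b$ and
$G_b$ are measured by their densities relative to the two pure choices, the alternative becomes the
inequality ``the densities add up to at most $1$''. This is the key lemma of the next section.

\section{The trade-off inequality}\label{sec:trade}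

For a family $\mathcal H$ of $m$-sets let $\partial_l\mathcal H$ denote the family of all $l$-sets
contained in some member of $\mathcal H$. For real $w$ put $\binom wm=w(w-1)\cdots(w-m+1)/m!$. We use
two standard theorems.

\medskip
\noindent\textbf{(KK) Kruskal--Katona.} Order finite sets of positive integers colexicographically:
$X$ precedes $Y$ if the largest element of $X\triangle Y$ is in $Y$. Among the families of $m$-sets
of a given size, an initial segment of this order minimizes $|\partial_l|$ for each $l\le m$.
\emph{Lov\'asz's version}: if $|\mathcal H|=\binom wm$ with $w\ge m$ real, then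
$|\partial_l\mathcal H|\ge\binom wl$.

\medskip
\noindent\textbf{(K) Katona's intersecting shadow theorem} \cite{Katona}. If any two members of a
family $\mathcal H$ of $m$-sets meet in at least $t\ge1$ elements and $m-t\le l\le m$, then
\[
|\partial_l\mathcal H|\ge|\mathcal H|\,\binom{2m-t}{l}\Big/\binom{2m-t}{m}.
\]

\begin{lemma}\label{lem:trade}
Let $k\ge1$ and $q\ge3k-1$, and let $Q$ be a set with $|Q|=q$ and $1\notin Q$. Let $\mathcal G$ be an
intersecting family of $k$-subsets of $Q\cup1$ such that
\begin{equation}\label{eq:push}
B\in\mathcal G,\quad 1\notin B,\quad x\in B\quad\Longrightarrow\quad(B\setminus x)\cup1\in\mathcal G .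
\end{equation}
Let $\mathcal P$ be a family of $k$-subsets of $Q$ each of which meets every member of $\mathcal G$.
Then
\begin{equation}\label{eq:trade}
\frac{|\mathcal P|}{\binom qk}+\frac{|\mathcal G|}{\binom q{k-1}}\le1 .
\end{equation}
If equality holds and either $\mathcal P=\emptyset$ or $q\ge3k$, then $(\mathcal P,\mathcal G)$ is
one of
\[
\bigl(\emptyset,\ \{B:|B|=k,\ 1\in B\subseteq Q\cup1\}\bigr)\qquad\text{and}\qquad
\Bigl(\tbinom Qk,\ \emptyset\Bigr).
\]
\end{lemma}

Condition \eqref{eq:push} cannot be dropped: for $y\in Q$ let $\mathcal G$ consist of all $k$-subsets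
of $Q\cup1$ containing $y$, and $\mathcal P$ of all $k$-subsets of $Q$ containing $y$. Then the left
side of \eqref{eq:trade} is $\frac kq+1$.

\begin{proof}
Note that $q\ge3k-1\ge2k$. Split $\mathcal G$ according to the point $1$ and pass to $Q$:
\[
\mathcal G_0=\{B\in\mathcal G:1\notin B\},\qquad
\mathcal G_1=\{B\setminus1:1\in B\in\mathcal G\}\subseteq\tbinom Q{k-1},\qquad
\mathcal E=\tbinom Q{k-1}\setminus\mathcal G_1 .
\]
For $\mathcal X\subseteq\binom Qk$ let $D(\mathcal X)$ be the family of $(k-1)$-subsets of $Q$
disjoint from some member of $\mathcal X$. If $S\in\mathcal G_1$, then $S\cup1$ meets every member of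
$\mathcal P$ and of $\mathcal G_0$, and it does so in $S$. Hence
\begin{equation}\label{eq:DE}
D(\mathcal P)\subseteq\mathcal E,\qquad D(\mathcal G_0)\subseteq\mathcal E .
\end{equation}
Put
\[
x=|\mathcal P|\Big/\binom qk,\qquad z=|\mathcal G_0|\Big/\binom q{k-1},\qquad
\varepsilon=|\mathcal E|\Big/\binom q{k-1}.
\]
Since $|\mathcal G|/\binom q{k-1}=z+1-\varepsilon$, inequality \eqref{eq:trade} says
\[
x+z\le\varepsilon .
\]
So both $\mathcal P$ and $\mathcal G_0$ force sets into $\mathcal E$, and we must show that
$\mathcal E$ is large enough to pay for both.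

\medskip\noindent
\textbf{Only $\mathcal P$ has to be paid for: $\mathcal G_0=\emptyset$.} The disjointness graph
between $\binom Qk$ and $\binom Q{k-1}$ is biregular with degrees $\binom{q-k}{k-1}>0$ and
$\binom{q-k+1}{k}>0$. By \eqref{eq:DE} and (BR), $\varepsilon\ge|D(\mathcal P)|/\binom q{k-1}\ge x$,
which is \eqref{eq:trade}.

Suppose equality holds, so that both of these inequalities are equalities. The graph is connected:
two $k$-sets sharing $k-1$ elements have a common neighbor, since $q-(k+1)\ge k-1$; any two $k$-sets
are linked by a chain of such pairs; and every $(k-1)$-set has a neighbor. By the equality condition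
in (BR) the set $\mathcal P\cup D(\mathcal P)$ is closed under taking neighbors, so
$\mathcal P=\emptyset$ or $\mathcal P=\binom Qk$. In the first case $\varepsilon=x=0$, so
$\mathcal G_1=\binom Q{k-1}$ and $\mathcal G=\{B:1\in B\}$. In the second case $\varepsilon=x=1$, so
$\mathcal G_1=\emptyset$ and $\mathcal G=\emptyset$.

\medskip\noindent
\textbf{Both have to be paid for: $\mathcal G_0\ne\emptyset$.} Then $k\ge2$: for $k=1$ a member
$\{y\}$ of $\mathcal G_0$ would give $\{1\}\in\mathcal G$ by \eqref{eq:push}, which is disjoint from
$\{y\}$. Condition \eqref{eq:push} makes $\mathcal G_0$ more than intersecting: any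
$B,B'\in\mathcal G_0$ satisfy $|B\cap B'|\ge2$, since if $B\cap B'=\{y\}$, then
$(B\setminus y)\cup1\in\mathcal G$ is disjoint from $B'$. We exploit this by passing to complements.
The family $\mathcal H=\{Q\setminus B:B\in\mathcal G_0\}$ consists of sets of size $m=q-k$, and any
two of them meet in at least
\[
t=q-2k+2
\]
elements. Here $2m-t=q-2$ and $m-t=k-2$. The families $\partial_{k-1}\mathcal H=D(\mathcal G_0)$ and
$\mathcal R=\partial_k\mathcal H$, the $k$-subsets of $Q$ disjoint from some member of
$\mathcal G_0$, are estimated by (K) with $l=k-1$ and $l=k$; note $k\le q-k=m$. As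
$\binom{q-2}{q-k}=\binom{q-2}{k-2}$, this gives
\begin{equation}\label{eq:K}
|D(\mathcal G_0)|\ge\frac{q-k}{k-1}\,|\mathcal G_0|,\qquad
|\mathcal R|\ge\frac{(q-k)(q-k-1)}{k(k-1)}\,|\mathcal G_0| .
\end{equation}
The first inequality and \eqref{eq:DE} give
\begin{equation}\label{eq:z}
z\le\frac{k-1}{q-k}\,\varepsilon ,\qquad \varepsilon>0 ,
\end{equation}
and here $\frac{k-1}{q-k}\le\frac{k-1}{2k-1}<\frac12$, so $z<\frac12\varepsilon$. If $\mathcal P$ is
small, we show that $x\le\frac12\varepsilon$. If $\mathcal P$ is large, this can fail. Then we use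
that $\mathcal R\cap\mathcal P=\emptyset$, because every member of $\mathcal P$ meets every member of
$\mathcal G_0$: the size of $\mathcal R$, and hence by \eqref{eq:K} that of $\mathcal G_0$, is bounded
by the number of $k$-sets missing from $\mathcal P$.

\medskip\noindent
\emph{Case 1: $|\mathcal P|\le\binom{q-1}{k-1}$.} We claim $|\mathcal P|\le|\mathcal E|$. This is
clear if $\mathcal P=\emptyset$. Otherwise, since $1\le|\mathcal P|\le\binom{q-1}{q-k}$, we can write
$|\mathcal P|=\binom w{q-k}$ with $q-k\le w\le q-1$. Lov\'asz's version of (KK), applied to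
$\{Q\setminus C:C\in\mathcal P\}$, gives $|D(\mathcal P)|\ge\binom w{k-1}$. The ratio
\[
\binom w{q-k}\Big/\binom w{k-1}=\prod_{j=k-1}^{q-k-1}\frac{w-j}{j+1}
\]
is increasing for $w\ge q-k$, as all factors are positive, and equals $1$ at $w=q-1$. So
$|\mathcal P|\le|D(\mathcal P)|\le|\mathcal E|$, as claimed. Since
$\binom q{k-1}/\binom qk=\frac k{q-k+1}$, we get $x\le\frac k{q-k+1}\varepsilon$. With \eqref{eq:z}
and $q\ge3k-1$,
\[
x+z\le\Bigl(\frac k{q-k+1}+\frac{k-1}{q-k}\Bigr)\varepsilon
\le\Bigl(\frac12+\frac{k-1}{2k-1}\Bigr)\varepsilon<\varepsilon .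
\]

\medskip\noindent
\emph{Case 2: $|\mathcal P|>\binom{q-1}{k-1}$.} Since $\binom qk=\binom{q-1}{k-1}+\binom{q-1}k$, we
can write $|\mathcal P|=\binom{q-1}{k-1}+\theta\binom{q-1}k$ with $0<\theta\le1$. We bound
$|D(\mathcal P)|$ from below by (KK), applied to the complements. As
$\binom{q-1}{k-1}=\binom{q-1}{q-k}$ and $\binom{q-1}k=\binom{q-1}{q-k-1}$, the colex initial segment
$\mathcal C$ of $|\mathcal P|$ sets of size $q-k$ consists of all $(q-k)$-subsets of $[q-1]$ and of
the sets $H\cup q$ with $H\in\mathcal H'$, where $\mathcal H'$ is a family of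
$\theta\binom{q-1}{q-k-1}$ sets of size $q-k-1$ in $[q-1]$. So $\partial_{k-1}\mathcal C$ consists of
all $(k-1)$-subsets of $[q-1]$ and of the sets $S\cup q$ with $S\in\partial_{k-2}\mathcal H'$. By
(BR), applied to inclusion between the $(q-k-1)$-subsets and the $(k-2)$-subsets of $[q-1]$,
$|\partial_{k-2}\mathcal H'|\ge\theta\binom{q-1}{k-2}$. Therefore
\[
|\mathcal E|\ge|D(\mathcal P)|\ge\binom{q-1}{k-1}+\theta\binom{q-1}{k-2}.
\]
In densities,
\[
x=\frac kq+\theta\,\frac{q-k}q,\qquad \varepsilon\ge\frac{q-k+1}q+\theta\,\frac{k-1}q .
\]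
Hence $1-x=(1-\theta)\frac{q-k}q$ and
\[
\varepsilon-x\ge(1-\theta)\,\frac{q-2k+1}q=(1-x)\,\frac{q-2k+1}{q-k}.
\]
Since $\mathcal R\cap\mathcal P=\emptyset$, we have $1-x\ge|\mathcal R|/\binom qk$, and \eqref{eq:K}
gives
\[
\varepsilon-x\ge\frac{(q-2k+1)(q-k-1)}{k(k-1)}\cdot\frac{|\mathcal G_0|}{\binom qk},
\qquad\text{while}\qquad
z=\frac{q-k+1}k\cdot\frac{|\mathcal G_0|}{\binom qk}.
\]
So $\varepsilon-x\ge z$ follows from $(q-2k+1)(q-k-1)\ge(k-1)(q-k+1)$. With $u=q-k$,
\[
(u-k+1)(u-1)-(k-1)(u+1)=u^2-(2k-1)u=u(u-2k+1)=(q-k)(q-3k+1),
\]
which is nonnegative because $q\ge3k-1$, and positive if $q\ge3k$.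

\medskip
This proves \eqref{eq:trade}. When $\mathcal G_0\ne\emptyset$, the inequality is strict in Case~1,
which includes $\mathcal P=\emptyset$, and it is strict in Case~2 if $q\ge3k$. So under the
assumptions of the last statement equality forces $\mathcal G_0=\emptyset$, and that case was treated
above.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof1}

\begin{proposition}\label{prop:step}
Let $r\ge2$, $n\ge3r-1$, and let $I$ be a shifted independent set of $HH_r(n)$. Then
\[
|I(n)|\le\max\Bigl\{\binom{n-1}r,\ r\binom{n-2}{r-1}\Bigr\}.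
\]
\end{proposition}

\begin{proof}
We use the notation of Section~\ref{sec:link}, with $N=n-1$ and $k=r-1$. Let $2\le b\le N$ and
$Q=[2,N]\setminus b$, so that $q=|Q|=n-3\ge3r-4=3k-1$. By (i)--(iii), Lemma~\ref{lem:trade} applies
to $\mathcal P=P_b$ and $\mathcal G=G_b$. With
\[
x_b=|P_b|\Big/\binom{n-3}{r-1},\qquad y_b=|G_b|\Big/\binom{n-3}{r-2},
\]
it says $x_b+y_b\le1$. From \eqref{eq:link} and Lemma~\ref{lem:b1},
\begin{equation}\label{eq:sum}
|I(n)|\le\binom{n-2}{r-1}+\sum_{b=2}^{n-1}\Bigl(x_b\cdot\frac1r\binom{n-3}{r-1}+y_b\binom{n-3}{r-2}\Bigr),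
\end{equation}
and each of the $n-2$ summands is at most $\max\bigl\{\frac1r\binom{n-3}{r-1},\binom{n-3}{r-2}\bigr\}$.
Now $\frac{n-2}r\binom{n-3}{r-1}=\binom{n-2}r$ and
$(n-2)\binom{n-3}{r-2}=(r-1)\binom{n-2}{r-1}$. Adding $\binom{n-2}{r-1}$ to these two quantities
gives $\binom{n-1}r$ and $r\binom{n-2}{r-1}$, respectively.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The lower bounds are in Section~\ref{sec:J}, and the range $2r\le n\le3r-1$ is
Proposition~\ref{prop:small}. Let $n\ge3r$. By Section~\ref{sec:shift} there is a shifted maximum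
independent set $I$ of $HH_r(n)$. The set $I\setminus I(n)$ is independent in $HH_r(n-1)$, so by
Proposition~\ref{prop:step}
\[
\alpha(n)\le\alpha(n-1)+\max\Bigl\{\binom{n-1}r,\ r\binom{n-2}{r-1}\Bigr\}.
\]
Since $\binom{n-1}r=\frac{n-1}r\binom{n-2}{r-1}$, the maximum is $r\binom{n-2}{r-1}$ for
$n\le r^2+1$ and $\binom{n-1}r$ for $n\ge r^2+1$.

For $3r\le n\le r^2+1$, induction starting from $\alpha(3r-1)=r\binom{3r-2}r$ gives
\[
\alpha(n)\le r\binom{n-2}r+r\binom{n-2}{r-1}=r\binom{n-1}r .
\]
Together with Proposition~\ref{prop:small}, and $3r-1\le r^2+1$, this settles all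
$2r\le n\le r^2+1$. By Lemma~\ref{lem:J}, $\alpha(r^2+1)=r\binom{r^2}r=\beta(r^2+1)$. For
$n\ge r^2+2$, which is at least $3r$, induction gives
\[
\alpha(n)\le\beta(n-1)+\binom{n-1}r=\beta(n),
\]
since $\binom{n-1}{r+1}+\binom{n-1}r=\binom n{r+1}$.
\end{proof}

\section{Maximum sets for $2r\le n\le3r-2$}\label{sec:uniqsmall}

We turn to Theorem~\ref{thm:unique}. By Lemma~\ref{lem:J} and Theorem~\ref{thm:main} all sets listed
in (b) and (c) are maximum; it remains to show that there are no others, and to treat (a).

\medskip\noindent
\textbf{The case $n=2r$} (any $r\ge2$). Disjoint $r$-subsets of $[2r]$ are complementary. So for each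
complementary pair $\{A,A^c\}$ the graph $HH_r(2r)$ has a component $K_{r,r}$ with parts
$\{(a,A):a\in A^c\}$ and $\{(a,A^c):a\in A\}$, and there are no other edges. A maximum independent set
consists of one full part of each component. These are precisely the inverse images of the maximum
independent sets of $K_{2r:r}$, which choose one set from each complementary pair. This is
Theorem~\ref{thm:unique}(a).

\begin{proposition}\label{prop:uniqsmall}
If $2r<n\le3r-2$, the only maximum independent sets of $HH_r(n)$ are the stars.
\end{proposition}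

The idea is that for $n\le3r-2$ the set $T$ of Section~\ref{sec:cyclic} has at least two elements, so
an arc has a choice of heads. In a maximum independent set the arcs used in a cyclic order are the
$r$ arcs through one position $z$. Because of the choice of heads, exchanging two neighbors away from
$z$ cannot move $z$. Hence the point at position $z$ is the center of a star.

\begin{proof}
The assumption implies $r\ge3$, and $|T|=3r-n\ge2$. Let $|I|=r\binom{n-1}r$. In the averaging
argument for Proposition~\ref{prop:small} equality must hold in \eqref{eq:cyc} for all $\sigma$ and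
all $\tau$. Changing $\tau$ at a single index shows that, for given $\sigma$ and $i$, membership of
$(a_{i,t},A_i)$ in $I$ does not depend on $t\in T$. With Lemma~\ref{lem:katona} we obtain
$z=z(\sigma)\in\mathbb Z_n$ such that
\[
(a_{i,t},A_i)\in I\iff i\in L(\sigma),\qquad L(\sigma)=\{z-r+1,\dots,z\}.
\]

\emph{Claim: if $\sigma'$ arises from $\sigma$ by exchanging the values at positions $j,j+1$, both
different from $z$, then $z(\sigma')=z$.} The set $A_i$ changes only if the arc starting at $i$
contains exactly one of $j,j+1$, that is, if $i=j+1$ or $i=j+1-r$. For every other $i$, if some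
$t\in T$ has $i+t\notin\{j,j+1\}$, then $(a_{i,t},A_i)$ is the same vertex for $\sigma$ and $\sigma'$,
so $i$ belongs to both or neither of $L(\sigma),L(\sigma')$. Such a $t$ exists unless $|T|=2$ and
$i+T=\{j,j+1\}$, in which case $i+n-r\equiv j$, so $i\equiv j+r$. Hence
\[
L(\sigma)\triangle L(\sigma')\subseteq\{j+1,\ j+1-r,\ j+r\}.
\]
Both sets have size $r$, so the symmetric difference has even size, hence size at most $2$.

Suppose $z'=z(\sigma')\ne z$. Two sets of $r$ consecutive residues whose last elements are at cyclic
distance $d$ have a symmetric difference of size $2\min(d,r)$, because $n>2r$. So $z'=z\pm1$, and the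
symmetric difference is $\{p,p+r\}$ with $p=z-r+1$ if $z'=z+1$, and $p=z-r$ if $z'=z-1$. It must be
one of the three pairs contained in $\{j+1,j+1-r,j+r\}$.
\begin{itemize}
\item $\{p,p+r\}=\{j+1-r,j+1\}$. As $n\nmid2r$, this means $p=j+1-r$. Then $z=p+r-1=j$ or
$z=p+r=j+1$, which was excluded.
\item $\{p,p+r\}=\{j+1,j+r\}$. Then $r-1\equiv\pm r$, so $n$ divides $1$ or $2r-1$.
\item $\{p,p+r\}=\{j+1-r,j+r\}$. Then $2r-1\equiv\pm r$, so $n$ divides $r-1$ or $3r-1$.
\end{itemize}
None of $1,2r-1,r-1,3r-1$ is divisible by $n$, because the first three are positive and less than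
$n$, and $n<3r-1<2n$. This proves the claim.

Now fix one $\sigma$, and let $z=z(\sigma)$ and $c=\sigma(z)$. Exchanges of neighbors along the path
of positions $z+1,\dots,z+n-1$ generate all permutations of these positions. By the claim, every
bijection $\sigma''$ with $\sigma''(z)=c$ has $z(\sigma'')=z$. Let $(a,A)$ be any vertex with
$c\in A$, and let $t\in T$. Choose $\sigma''$ with $\sigma''(z)=c$ that maps $z+1,\dots,z+r-1$ onto
$A\setminus c$ and $z+t$ to $a$. Then $(a,A)=(a_{z,t},A_z)\in I$, as $z\in L(\sigma'')$. So
$\Sigma_c\subseteq I$, and $I=\Sigma_c$ since the sizes agree.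
\end{proof}

\section{Shifted maximum sets for $n\ge3r-1$}\label{sec:shiftedmax}

For a shifted maximum independent set all inequalities of Section~\ref{sec:proof1} are equalities. By
the equality statement of Lemma~\ref{lem:trade} every point $b\ge2$ then makes one of the two pure
choices, and we show that all points make the same one.

\begin{proposition}\label{prop:shiftedmax}
Let $r\ge3$, $n\ge3r-1$, and let $I$ be a shifted maximum independent set of $HH_r(n)$. If
$n\le r^2$, then $I=\Sigma_1$. If $n\ge r^2+1$, then $I\in\mathcal J_{r^2}\cup\mathcal J_{r^2+1}$.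
\end{proposition}

\begin{proof}
By Theorem~\ref{thm:main},
$\alpha(n)=\alpha(n-1)+\max\{\binom{n-1}r,r\binom{n-2}{r-1}\}$; this includes $n=3r-1$, because
$n-1=3r-2\ge2r$. So equality holds throughout the proof of Proposition~\ref{prop:step}, and
$|I\setminus I(n)|=\alpha(n-1)$. In particular $|F_1|+|G_1|=\binom{n-2}{r-1}$, and each summand in
\eqref{eq:sum} equals the larger of its two coefficients. The ratio of these coefficients is
\[
\frac1r\binom{n-3}{r-1}\Big/\binom{n-3}{r-2}=\frac{n-r-1}{r(r-1)},
\]
which is less than, equal to, or greater than $1$ according as $n<r^2+1$, $n=r^2+1$ or $n>r^2+1$. We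
claim that one of the following holds:
\begin{itemize}
\item[($\alpha$)] for all $2\le b\le N$: $P_b=\emptyset$, and $G_b$ consists of all $(r-1)$-subsets
$B$ of $[N]\setminus b$ with $1\in B$;
\item[($\beta$)] for all $2\le b\le N$: $P_b$ consists of all $(r-1)$-subsets of $[2,N]\setminus b$,
and $G_b=\emptyset$.
\end{itemize}
If $n\le r^2$, then $x_b=0$ and $y_b=1$ for all $b\ge2$, and ($\alpha$) follows from the equality
statement of Lemma~\ref{lem:trade} with $\mathcal P=\emptyset$. If $n\ge r^2+2$, then $x_b=1$ and
$y_b=0$ for all $b\ge2$, which is ($\beta$). Let $n=r^2+1$. Then $x_b+y_b=1$ for all $b\ge2$. Since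
$r\ge3$, we have $n\ge3r$, so $q=n-3\ge3k$ with $k=r-1$, and by Lemma~\ref{lem:trade} each $b\ge2$
behaves as in ($\alpha$) or as in ($\beta$). If some $b$ behaves as in ($\beta$), then $F$ contains
all $r$-subsets of $[2,N]$ that contain $b$; for each $b'\in[2,N]$ one of these contains $b'$, so
$P_{b'}\ne\emptyset$, and $b'$ behaves as in ($\beta$) too. This proves the claim.

In both cases $G_1=\emptyset$. Indeed, if $B\in G_1$, choose $y\in[2,N]\setminus B$. The vector
$(1,B\cup n)$ has value $1$ at $1$ and $0$ at $y$, so $S_{1y}$-stability gives $(y,B\cup n)\in I$,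
that is, $B\in G_y$ with $1\notin B$, contrary to ($\alpha$) and ($\beta$). Hence
$|F_1|=\binom{n-2}{r-1}$: all $r$-subsets of $[N]$ containing $1$ are in $F$.

\emph{If ($\beta$) holds}, then $F$ consists of all $r$-subsets of $[n-1]$, and all $G_b$ are empty.
So
\[
I=\{(n,A):A\subseteq[n-1],\ |A|=r\}\cup I',
\]
where $I'=I\setminus I(n)$ is a shifted maximum independent set of $HH_r(n-1)$.

\emph{If ($\alpha$) holds}, then $F$ consists of all $r$-subsets of $[N]$ containing $1$, and
$I(n)=\{(a,A)\in\Sigma_1:n\in A\cup a\}$. Suppose $(a,A)\in I$ and $1\notin A$. Then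
$n\notin A\cup a$. Pick $b\in A$ and an $r$-set $B\supseteq\{1,a,n\}$ disjoint from $A$; this is
possible since $r\ge3$ and $n-r\ge r$. (If $a=1$, the condition is $B\supseteq\{1,n\}$.) As
$1,n\in B$, the vertex $(b,B)$ is in $I(n)$, and it is adjacent to $(a,A)$, a contradiction. So
$I\subseteq\Sigma_1$, and $I=\Sigma_1$ because $I$ is maximum.

Now conclude. For $3r-1\le n\le r^2$ we are in ($\alpha$), so $I=\Sigma_1$. For $n=r^2+1$ either
$I=\Sigma_1\in\mathcal J_{r^2+1}$, or ($\beta$) holds; in the latter case, since $r^2\ge3r-1$ for
$r\ge3$, the set $I'$ is the star $\Sigma_1$ of $HH_r(r^2)$, and $I\in\mathcal J_{r^2}$. For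
$n\ge r^2+2$ we are in ($\beta$); by induction $I'$ is in $\mathcal J_{r^2}\cup\mathcal J_{r^2+1}$
with respect to $[n-1]$, and adding $n$ as the last top shows that $I$ is in the same class with
respect to $[n]$.
\end{proof}

\section{Undoing the shifts}\label{sec:undo}

A maximum independent set becomes one of the known sets after a sequence of shifts. We show that it
was of the same kind before. Consider one shift, from $I$ to $J=S_{ij}(I)$. For each $v\in J$ with
$\overline v\notin J$, the set $I$ contained either $v$ or $\overline v$. What could go wrong is that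
$I$ contained $v$ for some of these vertices and $\overline v$ for others. Independence of $I$
prevents this: if $v$ and $\overline w$ are adjacent, the choices made for $v$ and for $w$ agree, and
there are enough such adjacencies to link all choices.

\begin{lemma}\label{lem:undo}
Let $m\ge2r+1$ and $i<j$, and let $I$ be an independent set of $HH_r(n)$ with
$S_{ij}(I)=J\in\mathcal J_m$. Then $I=J$ or $I=\overline J$, the image of $J$ under exchanging $i$
and $j$. In particular $I\in\mathcal J_m$.
\end{lemma}

\begin{proof}
Let $W=\{v\in J:\overline v\notin J\}$. A shift preserves the number of elements in each set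
$\{v,\overline v\}$. So if $v,\overline v\in J$, then $v,\overline v\in I$, while for $v\in W$
exactly one of $v,\overline v$ is in $I$. For $v,w\in W$ write $v\approx w$ if $v$ is adjacent to
$\overline w$ in $HH_r(n)$, equivalently $\overline v$ to $w$. If $v\approx w$ and $v\in I$, then
$\overline w\notin I$, so $w\in I$. Hence, if the graph $\Gamma$ on $W$ with edge relation $\approx$
is connected or $W=\emptyset$, then $W\subseteq I$ or $W\cap I=\emptyset$, so $I=J$ or
$I=(J\setminus W)\cup\overline W=\overline J$. The latter is in $\mathcal J_m$, since $\mathcal J_m$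
is invariant under permutations of $[n]$. We show that $\Gamma$ is connected or $W=\emptyset$, using
two facts:
\begin{itemize}
\item $J$ is $S_{ij}$-stable, being of the form $S_{ij}(I)$. (An element $v$ of $S_{ij}(I)$ with
$v_i>v_j$ is not new, so it was kept because $\overline v\in I$, and $\overline v$ was kept too.)
\item The Kneser graph on the $(r-1)$-subsets of a set of at least $2r-1$ points is connected: two
$(r-1)$-sets sharing $r-2$ elements have a union of size $r$, hence a common neighbor.
\end{itemize}
Let $M$, $c$ and the tops belong to $J$. Below, $A'$ and $B'$ always denote sets of size $r-1$.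
Either $i,j\in M$ (Cases 1--3), or one of $i,j$ is a top that is above the other (Cases 4 and 5).

\smallskip\noindent
\emph{Case 1: $i,j\in M\setminus c$.} Then $\overline J=J$, so $W=\emptyset$.

\smallskip\noindent
\emph{Case 2: $i=c$, $j\in M$.} Let $Z=M\setminus\{c,j\}$, so $|Z|\ge2r-1$. The vertices with a top as
head are permuted among themselves. A base vertex with $j$ in its tail is fixed. The other base
vertices are
\[
(j,A'\cup c),\quad A'\subseteq Z\quad(\text{the \emph{core}}),\qquad\text{and}\qquad
(b,A'\cup c),\quad A'\subseteq Z,\ b\in Z\setminus A'.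
\]
They become $(c,A'\cup j)$ and $(b,A'\cup j)$, which are not in $J$. So these vertices form $W$. Two
core vertices satisfy $(j,A'\cup c)\approx(j,B'\cup c)$ exactly when $(j,A'\cup c)$ is adjacent to
$(c,B'\cup j)$, that is, when $A'\cap B'=\emptyset$. So the core is connected. Further
$(b,A'\cup c)\approx(j,B'\cup c)$ if $(b,A'\cup c)$ is adjacent to $(c,B'\cup j)$, that is, if
$b\in B'$ and $A'\cap B'=\emptyset$. Such $B'\subseteq Z\setminus A'$ exists since
$|Z\setminus A'|\ge r$. So $\Gamma$ is connected.

\smallskip\noindent
\emph{Case 3: $i\in M\setminus c$, $j=c$.} Take a base vertex $v=(b,A)$ with $i\notin A\cup b$, which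
exists since $m\ge r+2$. Then $v_i=0>-1=v_j$, but
$\overline v=(b,(A\setminus c)\cup i)\notin J$. This contradicts stability, so this case does not
occur.

\smallskip\noindent
\emph{Case 4: $i$ is a top, $j\in\mathrm{below}(i)$.} Take $v=(i,A)\in J$ with $j\in A$. Then
$v_i=1>-1=v_j$, but $\overline v=(j,(A\setminus j)\cup i)\notin J$ by \eqref{eq:above}. Again this
contradicts stability.

\smallskip\noindent
\emph{Case 5: $j$ is a top, $i\in\mathrm{below}(j)$.} Let $D=\mathrm{below}(j)\setminus i$, so
$|D|\ge m-1\ge2r$. We determine $W$ by going through the possible heads of $v\in J$.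
\begin{itemize}
\item The head is a top $t$ above $j$. Then $i,j\in\mathrm{below}(t)$, so $\overline v\in J$.
\item The head is $i$. Then $v=(i,A)$ with $A\subseteq D$, so $\overline v=(j,A)\in J$.
\item The head is $h\in D$. By \eqref{eq:above} $j$ is not in the tail. If $i$ is not in the tail,
$\overline v=v$. If $v=(h,A'\cup i)$, then $A'\subseteq D$, and
$\overline v=(h,A'\cup j)\notin J$ by \eqref{eq:above}.
\item The head is $j$. If $v=(j,A'\cup i)$, then $\overline v=(i,A'\cup j)\notin J$ by
\eqref{eq:above}. If $v=(j,A)$ with $i\notin A$, then $\overline v=(i,A)$.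
\end{itemize}
So $W$ consists of
\begin{itemize}
\item the \emph{core}: all $(j,A'\cup i)$ with $A'\subseteq D$;
\item \emph{type 2}: the $(h,A'\cup i)\in J$ with $h\in D$, $A'\subseteq D$;
\item \emph{type 3}: the $(j,A)$ with $A\subseteq D$ and $(i,A)\notin J$.
\end{itemize}
Two core vertices satisfy $(j,A'\cup i)\approx(j,B'\cup i)$ when $A'\cap B'=\emptyset$, so the core
is connected. A type 2 vertex satisfies $(h,A'\cup i)\approx(j,B'\cup i)$ if it is adjacent to
$(i,B'\cup j)$, that is, if $h\in B'$ and $A'\cap B'=\emptyset$. Such $B'\subseteq D\setminus A'$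
exists since $|D\setminus A'|\ge r+1$. So type 2 vertices are joined to the core.

Let $(j,A)$ be of type 3. It suffices to find a type 2 vertex $(b,B'\cup i)\in J$ with $b\in A$ and
$B'\cap A=\emptyset$: then $(j,A)$ is adjacent to $(b,B'\cup j)$, that is,
$(j,A)\approx(b,B'\cup i)$.
\begin{itemize}
\item \emph{$i$ is a top.} Since $(i,A)\notin J$ and $i\notin A$, some $s\in A$ is a top above $i$.
Put $b=s$ and choose $B'\subseteq\mathrm{below}(s)\setminus(A\cup i)$. Then
$B'\cup i\subseteq\mathrm{below}(s)$, so $(s,B'\cup i)\in J$. There is room: $\mathrm{below}(s)$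
contains $M$ and $i\notin M$, and at most $r-1$ points of $A$ other than $s$ are to be avoided,
leaving at least $m-(r-1)\ge r-1$ points.
\item \emph{$i\in M$ and $A$ contains a top $s$.} Put $b=s$ and choose
$B'\subseteq\mathrm{below}(s)\setminus(A\cup i)$; there are at least $m-1-(r-1)\ge r-1$ points
available. Again $(s,B'\cup i)\in J$.
\item \emph{$i\in M$ and $A\subseteq M$.} Then $c\notin A$: if $i=c$ because $i\notin A$, and if
$i\ne c$ because $(i,A)\notin J$. Take any $b\in A$, and choose $B'\subseteq M\setminus(A\cup i)$ so
that it contains $c$ if $i\ne c$. The set $M\setminus(A\cup i)$ has $m-r-1\ge r$ points, so the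
choice is possible. Then $c\in B'\cup i\subseteq M$, so $(b,B'\cup i)$ is a base vertex of $J$.
\end{itemize}
In each situation $b\in A\subseteq D$, and $B'\subseteq D$ because every point chosen is in
$\mathrm{below}(j)$ and different from $i$. So the vertex found is of type 2. Hence $\Gamma$ is
connected.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:unique}]
For $n\le3r-2$ see Section~\ref{sec:uniqsmall}; note that $3r-2\le r^2$. Let $n\ge3r-1$, and let $I$
be a maximum independent set. By Section~\ref{sec:shift} there is a sequence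
$I=I_0,I_1,\dots,I_p$ of maximum independent sets, each obtained from the preceding one by a shift,
in which $I_p$ is shifted. By Proposition~\ref{prop:shiftedmax}, $I_p\in\mathcal J_m$ with $m=n$ if
$n\le r^2$, and $m\in\{r^2,r^2+1\}$ if $n\ge r^2+1$. In all cases $m\ge2r+1$, because
$3r-1\ge2r+1$, and $r^2\ge2r+1$ for $r\ge3$. Applying Lemma~\ref{lem:undo} to the steps of the
sequence in reverse order gives $I\in\mathcal J_m$. For $n\le r^2$ this says that $I$ is a star.
\end{proof}

\begin{thebibliography}{9}

\bibitem{FK} Frankl and Kupavskii, theorem on $\{0,\pm1\}$-vectors,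
\emph{J. Combin. Theory Ser. A}, 2018.

\bibitem{Katona} Katona, intersecting shadow theorem, \emph{Acta Math. Hungar.} 15 (1964).

\bibitem{Thesis} \emph{The Graphs of H\"aggkvist and Hell},
\url{https://uwspace.uwaterloo.ca/bitstream/handle/10012/4197/MMath_eThesis.pdf?sequence=1&isAllowed=y}

\end{thebibliography}

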